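# Fixed subgroups of automorphisms of free pro-$p$ groups, counted in a semilinear space

Throughout, $p$ is a prime. All subgroups of profinite groups are closed, homomorphisms are continuous, generation is topological, and $T'=[T,T]$ is the closed commutator subgroup. The rank $\operatorname{rk}$ of a pro-$p$ group is the minimal cardinality of a set of topological generators, $\Phi(U)$ is the Frattini subgroup, and $\operatorname{inn}(w)(f)=wfw^{-1}$. "F.g." means finitely generated. I use these textbook facts.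

* **(P1)** A closed subgroup of a free pro-$p$ group is free pro-$p$. If $U$ is open in a free pro-$p$ group $F$ of rank $n$, then $\operatorname{rk}U=1+[F:U](n-1)$ (Schreier's formula).
* **(P2)** Elements of a f.g. free pro-$p$ group $U$ that are independent in the $\mathbf F_p$-space $U/\Phi(U)$ extend to a basis of $U$.
* **(P3)** If $U$ is free pro-$p$ with finite basis $x_1,\dots,x_m$, then $\mathbf F_p[[U]]$ and $\mathbf Z_p[[U]]$ are the rings of noncommutative power series in the $x_i-1$. So the augmentation ideal $I_U\subset\mathbf F_p[[U]]$ is a free left $\mathbf F_p[[U]]$-module on $x_1-1,\dots,x_m-1$. If $L\cong\mathbf Z_p^N$ has basis $e_1,\dots,e_N$, then $\mathbf F_p[[L]]=\mathbf F_p[[t_1,\dots,t_N]]$ with $t_i=e_i-1$, a commutative Noetherian domain.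
* **(P4)** A free pro-$p$ group of rank at least $2$ has trivial centre.

## 1. A vector space with a semilinear map, built from an automorphism

Let $T$ be a free pro-$p$ group of finite rank $N\ge 1$ and let $\beta\in\operatorname{Aut}(T)$. Put
$$L=T^{ab}\cong\mathbf Z_p^N,\qquad A=\mathbf F_p[[L]],\qquad E=\operatorname{Frac}A,\qquad E_0=\{e\in E:\beta(e)=e\},$$
where $\beta$ acts on $L$, hence on $A$ and on $E$. For $y\in T$ let $\bar y$ be its image in $L\subset A^\times$. I write $L$ additively or multiplicatively as convenient; $(\beta-1)L=\{\beta(l)l^{-1}:l\in L\}$ is a subgroup of $L$.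

The field $E$ is a right $\mathbf F_p[[T]]$-module via $\mathbf F_p[[T]]\to A\subset E$. Define
$$P=E\otimes_{\mathbf F_p[[T]]}I_T,\qquad \mathcal D(y)=1\otimes(y-1)\in P\quad(y\in T).$$
By (P3), $\dim_EP=N$, and $\mathcal D$ maps every basis of $T$ to an $E$-basis of $P$. From $yy'-1=(y-1)+y(y'-1)$ we get
$$\mathcal D(yy')=\mathcal D(y)+\bar y\,\mathcal D(y'),\qquad \mathcal D(y^{-1})=-\bar y^{-1}\mathcal D(y).\tag{1}$$
There are two maps on $P$.

* The inclusion $I_T\subset\mathbf F_p[[T]]$ induces an $E$-linear map $\partial:P\to E$ with $\partial\mathcal D(y)=\bar y-1$. It is nonzero, so $M:=\ker\partial$ has dimension $N-1$.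
* The formula $\varphi(e\otimes x)=\beta(e)\otimes\beta(x)$ respects the tensor relations, because $e\bar a\otimes x$ and $e\otimes ax$ go to $\beta(e)\overline{\beta(a)}\otimes\beta(x)$ and $\beta(e)\otimes\beta(a)\beta(x)$, which are equal. So $\varphi:P\to P$ is additive and $\beta$-semilinear, $\varphi(eh)=\beta(e)\varphi(h)$, and
$$\varphi(\mathcal D(y))=\mathcal D(\beta(y)).\tag{2}$$

**Example.** Let $T$ have basis $x,y$, with $\beta(x)=x$ and $\beta(y)=yx^{p^2}$. By (1), $\mathcal D(yxy^{-1})=\bar y\mathcal D(x)+(1-\bar x)\mathcal D(y)$. Hence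
$$h:=\mathcal D(yxy^{-1})-\mathcal D(x)=(\bar y-1)\mathcal D(x)-(\bar x-1)\mathcal D(y)$$
lies in $M$ and spans it, since $\dim M=1$. Both $x$ and $yxy^{-1}$ are fixed by $\beta$, so $\varphi(h)=h$ by (2). As a direct check, $\mathcal D(yx^{p^2})=\mathcal D(y)+\bar y\frac{\bar x^{p^2}-1}{\bar x-1}\mathcal D(x)$, so the coefficient of $\mathcal D(x)$ in $\varphi(h)$ is $(\bar y\bar x^{p^2}-1)-\bar y(\bar x^{p^2}-1)=\bar y-1$. Note that $\varphi(\bar yh)=\bar x^{p^2}\cdot\bar yh$: rescaling an eigenvector by $l\in L$ multiplies its eigenvalue by $\beta(l)l^{-1}$. So only the class of an eigenvalue modulo $(\beta-1)L$ can mean anything.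

The space does two things for us. First, it turns subgroups on which $\beta$ acts by conjugation into eigenvectors.

**Lemma 1.** Let $v\in T$, let $c_1,\dots,c_r\in T$ ($r\ge1$) satisfy $\beta(c_l)=v^{-1}c_lv$, and suppose that $\mathcal D(c_1),\dots,\mathcal D(c_r)$ are $E$-independent. Then $\bar c_l\in E_0$, and the $E_0$-space
$$M^0=\Big\{\sum_l e_l\mathcal D(c_l)\ :\ e_l\in E_0,\ \sum_le_l(\bar c_l-1)=0\Big\}$$
lies in $M$, has $\dim_{E_0}M^0\ge r-1$, and satisfies $\varphi(h)=\bar v^{-1}h$ for all $h\in M^0$.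

*Proof.* In the abelian group $L$ we have $\beta(\bar c_l)=\bar c_l$, so $\bar c_l\in E_0$. The defining equation says $\partial h=0$, and it is one linear equation over $E_0$ in $r$ unknowns; this gives $M^0\subseteq M$ and the dimension. By (2) and (1),
$$\varphi(\mathcal D(c_l))=\mathcal D(v^{-1}c_lv)=-\bar v^{-1}\mathcal D(v)+\bar v^{-1}\mathcal D(c_l)+\bar v^{-1}\bar c_l\mathcal D(v)=\bar v^{-1}\big(\mathcal D(c_l)+(\bar c_l-1)\mathcal D(v)\big).$$
Multiply by $e_l=\beta(e_l)$ and sum: the terms with $\mathcal D(v)$ cancel. $\square$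

Secondly, eigenvectors with essentially different eigenvalues are independent, provided that $\beta$ has the following property:
$$\text{if }\delta\in E^\times,\ u\in L\text{ and }\beta(\delta)=u\delta,\ \text{ then } u\in(\beta-1)L.\tag{3}$$

**Lemma 2.** Assume (3). For a coset $\kappa$ of $(\beta-1)L$ in $L$ let $P_\kappa$ be the $E$-span of all $h\in P$ with $\varphi(h)=\lambda h$ for some $\lambda\in\kappa$. Then the sum of the $P_\kappa$ is direct.

*Proof.* Choose for each $\kappa$ an $E$-basis of $P_\kappa$ made of such eigenvectors. If the sum is not direct, the union of these bases is dependent. Take a relation $\sum_\iota e_\iota h_\iota=0$ with the fewest terms, all $e_\iota\ne0$, scaled so that $e_1=1$, and let $\varphi(h_\iota)=\lambda_\iota h_\iota$. Apply $\varphi$ and subtract $\lambda_1$ times the relation: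
$$\sum_\iota\big(\beta(e_\iota)\lambda_\iota-\lambda_1e_\iota\big)h_\iota=0.$$
The coefficient at $\iota=1$ is $0$, so this relation is shorter and all its coefficients vanish: $\beta(e_\iota)=\lambda_1\lambda_\iota^{-1}e_\iota$. By (3), all $\lambda_\iota$ lie in one coset $\kappa$. So the relation is among basis vectors of one $P_\kappa$, which is absurd. $\square$

So $M$ is a container of dimension $\operatorname{rk}T-1$; a subgroup of $T$ of rank $r$ on which $\beta$ acts as conjugation puts $r-1$ independent vectors into it, if its basis goes to independent vectors; and subgroups with different eigenvalue classes do not interfere. We use this to bound the ranks of fixed subgroups.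

## 2. Fixed subgroups, the two theorems, and cases done by hand

Let $F$ be a free pro-$p$ group of finite rank $n$. The group $\operatorname{Aut}(F)$ of continuous automorphisms is profinite, and virtually pro-$p$. The *order* of $\alpha\in\operatorname{Aut}(F)$ is the order of the closed subgroup $\overline{\langle\alpha\rangle}$, a supernatural number $rp^t$ with $r$ a natural number prime to $p$ and $0\le t\le\infty$. Order $p^\infty$ means $\overline{\langle\alpha\rangle}\cong\mathbf Z_p$. We study
$$\operatorname{Fix}(\alpha)=\operatorname{Fix}_F(\alpha)=\{x\in F:\alpha(x)=x\},$$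
a closed subgroup, hence free pro-$p$. How large can its rank be?

Two known results frame the question.

* **(i)** (Herfort–Ribes) If $n>1$ and $\alpha\ne1$ has order coprime to $p$, then $\operatorname{Fix}(\alpha)$ has infinite rank.
* **(ii)** (Scheiderer; Herfort–Ribes–Zalesskii) If $\alpha$ has order $p^t$ with $t<\infty$, then $\operatorname{Fix}(\alpha)$ is a free factor of $F$; in particular its rank is at most $n$.

A *free factor* of a f.g. free pro-$p$ group $U$ is a subgroup generated by part of a basis of $U$. For example, let $F$ have basis $x,y$. Then $\overline{\langle x^p\rangle}$ is not a free factor of $F$, as $x^p\in\Phi(F)$. But it is a free factor of $U=\ker(F\to\mathbf Z/p,\ x\mapsto1,\ y\mapsto0)$, which has basis $x^p,\ y,\ xyx^{-1},\dots,x^{p-1}yx^{1-p}$.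

Herfort, Ribes and Zalesskii conjectured (the reference for the problem is "Virtually Free Pro-P Groups") that $\operatorname{rk}\operatorname{Fix}(\alpha)\le n$ for all $\alpha$ of order $p^t$, $0\le t\le\infty$. By (ii) the case left is $t=\infty$. We prove that the conjecture is true, in a sharper form. Put $p^*=p$ for $p$ odd and $p^*=4$ for $p=2$.

**Theorem A.** Let $F$ be free pro-$p$ of rank $n$ and $\alpha\in\operatorname{Aut}(F)$ of order $p^t$, $0\le t\le\infty$. Then $\operatorname{rk}\operatorname{Fix}_F(\alpha)\le n$.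

**Theorem B.** Let $F$ be free pro-$p$ of rank $n$.

1. (Compression) For $\alpha$ as in Theorem A, $\operatorname{rk}\operatorname{Fix}(\alpha)\le\operatorname{rk}H$ for every closed $H$ with $\operatorname{Fix}(\alpha)\le H\le F$.
2. (Index inequality) Let $n\ge2$ and let $\alpha$ act trivially on $F^{ab}/p^*F^{ab}$. If $\alpha_1,\dots,\alpha_k\in\operatorname{Inn}(F)\alpha$ are pairwise not conjugate under $\operatorname{Inn}(F)$, then $\sum_i\max(\operatorname{rk}\operatorname{Fix}(\alpha_i)-1,0)\le n-1$.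
3. (Sharpness) For every $n\ge2$ there is $\alpha$ of order $p^\infty$ with $\operatorname{rk}\operatorname{Fix}(\alpha)=n$.

*Rank at most one.* If $n\le1$, every subgroup of $F$ has rank at most $1$, and Theorems A and B.1 are clear. **From now on $n\ge2$.**

*Inner automorphisms.* Let $\alpha=\operatorname{inn}(w)$, $w\ne1$. By (P4), $\overline{\langle\alpha\rangle}\cong\overline{\langle w\rangle}\cong\mathbf Z_p$. The group $\operatorname{Fix}(\alpha)$ is the centralizer of $w$; it is free pro-$p$ and has the nontrivial central element $w$, so by (P4) its rank is $1$. This also tests B.2 for $\alpha=\mathrm{id}$: the class of $\mathrm{id}$ contributes $n-1$, and every other element $\operatorname{inn}(w)$ of $\operatorname{Inn}(F)$ contributes $0$. So equality holds there.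

*A transvection.* Let $x_1,\dots,x_n$ be a basis of $F$, with $\alpha(x_i)=x_i$ for $i<n$ and $\alpha(x_n)=x_nx_1$. Then $\alpha^j(x_n)=x_nx_1^j$, so the order is infinite. It is $p^\infty$, because $\alpha$ is unipotent on $F/\Phi(F)$ and the kernel of $\operatorname{Aut}(F)\to GL(F/\Phi(F))$ is pro-$p$, so $\overline{\langle\alpha\rangle}$ is an infinite procyclic pro-$p$ group. The group $\operatorname{Fix}(\alpha)$ contains $x_1,\dots,x_{n-1}$ and also $x_nx_1x_n^{-1}$, because $\alpha(x_nx_1x_n^{-1})=x_nx_1\,x_1\,x_1^{-1}x_n^{-1}$. I claim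
$$\operatorname{rk}\operatorname{Fix}(\alpha)\ge n.\tag{4}$$
On $F^{ab}$, $\alpha$ adds to a vector its $x_n$-coordinate times $x_1$. So fixed elements have $x_n$-coordinate $0$, i.e. $\operatorname{Fix}(\alpha)\le K$, the kernel of $F\to Z:=\mathbf Z_p$, $x_n\mapsto1$, $x_i\mapsto0$ ($i<n$). Let $\zeta\in\mathbf F_p[[Z]]$ be the image of $x_n$. The module $\mathbf F_p[[Z]]\otimes_{\mathbf F_p[[F]]}I_F$ is free over $\mathbf F_p[[Z]]$ on $\epsilon_i=1\otimes(x_i-1)$. For $y\in K$ the map $y\mapsto1\otimes(y-1)$ is a homomorphism into this elementary abelian pro-$p$ group, since $1\otimes(yy'-1)=1\otimes(y-1)+1\otimes y(y'-1)$ and $y$ acts as $1$ on the left factor. It maps $x_i$ to $\epsilon_i$ for $i<n$, and $x_nx_1x_n^{-1}$ to $\epsilon_n+\zeta\epsilon_1-\zeta\zeta^{-1}\epsilon_n=\zeta\epsilon_1$. The $n$ elements $\epsilon_1,\dots,\epsilon_{n-1},\zeta\epsilon_1$ are $\mathbf F_p$-independent and lie in the image of $\operatorname{Fix}(\alpha)$. An elementary abelian pro-$p$ group with $n$ independent elements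 has rank at least $n$, so (4) follows. Note that this $\operatorname{Fix}(\alpha)$ is not a free factor of $F$: a free factor of rank at least $n$ would be $F$ itself. So (ii) does not extend to $t=\infty$.

## 3. Free factors of open subgroups and their conjugates

A fixed subgroup need not be a free factor of $F$, but a f.g. subgroup becomes one in a suitable open subgroup. This section makes that precise and says how conjugates of a free factor sit inside a smaller normal subgroup.

**Lemma 3.** Let $T$ be open normal in a f.g. free pro-$p$ group $U$. Then $w\mapsto w-1$ induces an injection $T/\Phi(T)\cong I_T/I_T^2\hookrightarrow I_U/I_TI_U$, and $I_U/I_TI_U$ is a free left $\mathbf F_p[U/T]$-module on the classes of $x-1$, $x$ in a basis of $U$.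

*Proof.* The map $w\mapsto w-1$ is a homomorphism $T\to I_T/I_T^2$, because $ww'-1=(w-1)+(w'-1)+(w-1)(w'-1)$. By (P3), $I_T=\bigoplus_y\mathbf F_p[[T]](y-1)$ and $I_T^2=\bigoplus_yI_T(y-1)$, where $y$ runs over a basis of $T$. So the $y-1$ form an $\mathbf F_p$-basis of $I_T/I_T^2$, and $T/\Phi(T)\cong I_T/I_T^2$.

Let $u_0=1,u_1,\dots$ be coset representatives of $T$ in $U$. Then $\mathbf F_p[[U]]=\mathbf F_p[[T]]\oplus\bigoplus_{j\ne0}\mathbf F_p[[T]](u_j-1)$. The summands with $j\ne0$ have augmentation $0$, so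
$$I_U=I_T\oplus\bigoplus_{j\ne0}\mathbf F_p[[T]](u_j-1),\qquad I_TI_U=I_T^2\oplus\bigoplus_{j\ne0}I_T(u_j-1).$$
Hence $I_T\cap I_TI_U=I_T^2$, which is the injectivity.

Finally $I_U=\bigoplus_x\mathbf F_p[[U]](x-1)$, so $I_TI_U=(I_T\mathbf F_p[[U]])I_U=\bigoplus_x(I_T\mathbf F_p[[U]])(x-1)$. Here $I_T\mathbf F_p[[U]]$ is the kernel of $\mathbf F_p[[U]]\to\mathbf F_p[U/T]$, which gives the last statement. $\square$

**Lemma 4.** Let $C$ be a closed subgroup of $F$ and $C_0$ an open normal subgroup of $C$ with $C/C_0$ elementary abelian. Then there is an open $U\supseteq C$ in $F$ such that elements of $C$ that are independent in $C/C_0$ are independent in $U/\Phi(U)$. In particular, a f.g. closed subgroup $C$ is a free factor of some open $U\supseteq C$.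

*Proof.* Choose $W$ open normal in $F$ with $W\cap C\subseteq C_0$ and put $U=CW$. The map $U\to U/W\cong C/(C\cap W)\to C/C_0$ restricts to the quotient map on $C$. It kills $\Phi(U)$, as $C/C_0$ is elementary abelian. So a dependence in $U/\Phi(U)$ would give one in $C/C_0$. For the last statement take $C_0=\Phi(C)$: a basis of $C$ is independent in $U/\Phi(U)$, so it is part of a basis of $U$ by (P2). $\square$

**Lemma 5.** Let $C$ be a free factor of rank $m\ge1$ of an open subgroup $U$ of $F$, let $T\subseteq U$ be open and normal in $F$, and let $g\in F$. Let $u$ run through representatives of the cosets $u\,TC$ in $U$. Then bases of the groups $guC(gu)^{-1}\cap T$ (all $u$) together form part of a basis of $T$. Each of these groups has rank $1+[TC:T](m-1)$.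

*Proof.* Since $T$ is normal, $guC(gu)^{-1}\cap T=gu(C\cap T)(gu)^{-1}$. As $[C:C\cap T]=[TC:T]$, Schreier's formula gives the rank.

*Reductions.* Let $G_u$ denote these groups. The assertion says that $\bigoplus_uG_u/\Phi(G_u)\to T/\Phi(T)$ is injective, so it does not depend on the bases chosen. Conjugation by $g$ is an automorphism of $T$, so we may take $g=1$.

*One group.* Let $c_1,\dots,c_m$ be a basis of $C$ that is part of a basis of $U$, and put $\bar C=TC/T\cong C/(C\cap T)$. By Lemma 3 for $C\cap T\lhd C$, the classes of $b-1$, with $b$ in a basis of $C\cap T$, are independent in $I_C/I_{C\cap T}I_C=\bigoplus_i\mathbf F_p[\bar C](c_i-1)$. By Lemma 3 for $T\lhd U$, this embeds naturally in $\bigoplus_i\mathbf F_p[U/T](c_i-1)\subseteq I_U/I_TI_U$.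

*All groups.* Let $w=ubu^{-1}$. Then $w-1=u(b-1)+u(b-1)(u^{-1}-1)$, and
$$u(b-1)(u^{-1}-1)=u(b-1)u^{-1}(1-u)=(w-1)(1-u)\in I_TI_U.$$
So the class of $w-1$ is $\bar u$ times the class of $b-1$, where $\bar u$ is the image of $u$ in $U/T$. For distinct cosets $\bar u\bar C$, the translates $\bar u\bigoplus_i\mathbf F_p[\bar C](c_i-1)$ involve disjoint sets of group elements of $U/T$, hence are independent. So the classes of all the $ubu^{-1}-1$ are independent in $I_U/I_TI_U$, and by Lemma 3 the $ubu^{-1}$ are independent in $T/\Phi(T)$. Now use (P2). $\square$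

## 4. Counting all conjugates: a first attempt, and the statement that replaces it

Let $C\le\operatorname{Fix}(\alpha)$ be f.g. of rank $m\ge 1$. By Lemma 4 it is a free factor of an open subgroup $U$. This alone gives only $m\le\operatorname{rk}U=1+[F:U](n-1)$, which is useless if $U\ne F$. But $F$ contains many conjugates of $C$. Let $T\subseteq U$ be open and normal in $F$. The groups $gCg^{-1}\cap T$, one for each coset $gTC$, each have rank $1+[TC:T](m-1)$. *If* bases of all of them together formed part of a basis of $T$, then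
$$[F:TC]+[F:T](m-1)\le\operatorname{rk}T=1+[F:T](n-1),$$
and $m\le n$ would follow. Lemma 5 gives this joint independence for the conjugates by elements $gu$ within one coset $gU$. Across cosets of $U$ it fails, for two reasons.

*It fails for fixed subgroups.* In the transvection example with $n=2$ take $C=\overline{\langle x_1,x_2x_1x_2^{-1}\rangle}$; by the computation there $m=2$. Take $T\subseteq\ker(F\to\mathbf Z/p,\ x_2\mapsto1,\ x_1\mapsto0)$. Then $TC\ne F$, and the displayed inequality would read $[F:TC]+[F:T]\le1+[F:T]$, which is false. So one cannot hope for independent bases. What has a chance is to drop one dimension for each conjugate; this is why Lemma 1 works in $M$ and gives $r-1$ vectors, not $r$.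

*It fails badly without fixed points.* Let $n=2$, $F$ with basis $x,y$, $U=\ker(F\to\mathbf Z/p,\ x\mapsto1,\ y\mapsto0)$ and $C=U$. This is a free factor of $U$ of rank $p+1>2$, and all its conjugates coincide. So something must keep the conjugates for different cosets $gU$ apart, and it must use that $C$ is fixed and that $U$ contains *all* of $\operatorname{Fix}(\alpha)$.

The eigenvalue is what keeps them apart. If $\beta$ is a power of $\alpha$ and $c_0\in C$, then $c=gc_0g^{-1}$ satisfies $\beta(c)=\beta(g)g^{-1}\,c\,g\beta(g)^{-1}=v_g^{-1}cv_g$ with $v_g=g\beta(g)^{-1}$. If $v_g\in T$, Lemma 1 applies with eigenvalue $\bar v_g^{-1}$. So we need $T$ and $\beta=\alpha^q$ such that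

* $v_g\in T$ for all $g$, and (3) holds on $L=T^{ab}$;
* if $\bar v_g\bar v_h^{-1}\in(\beta-1)L$, then $gU=hU$.

The first requirement asks for a large $q$. The second pulls the other way. It comes down to: if $\beta(f)\in fT'$, then $f\in U$. We only know that $\alpha(f)=f$ implies $f\in U$. When $q$ grows, $\alpha^q$ approaches the identity, and the congruence $\alpha^q(f)\equiv f\bmod T'$ says less and less about $\alpha(f)$. So $q$ must be large relative to $T$, but not too large. The quantitative balance is Lemma 9.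

The argument treats several automorphisms $\operatorname{inn}(w_i)\alpha$ at no extra cost. Here is what we shall prove.

**Proposition 6.** Let $\alpha\in\operatorname{Aut}(F)$ act trivially on $F^{ab}/p^*F^{ab}$. Let $w_1,\dots,w_k\in F$, $\alpha_i=\operatorname{inn}(w_i)\alpha$, and assume that for $i\ne j$ there is no $f\in F$ with $w_i\alpha(f)=fw_j$. Let $U_i\supseteq\operatorname{Fix}(\alpha_i)$ be open in $F$, and let $C_i\le\operatorname{Fix}(\alpha_i)$ be a free factor of $U_i$ of rank $m_i\ge1$.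

(a) $\sum_i(m_i-1)\le n-1$.

(b) If $k=1$, $w_1=1$ and $H\supseteq C_1$ is a f.g. closed subgroup of $F$, then $m_1\le\operatorname{rk}H$.

The condition on the $w_i$ says exactly that the $\alpha_i$ are pairwise non-conjugate under $\operatorname{Inn}(F)$: we have $\operatorname{inn}(f)^{-1}\alpha_i\operatorname{inn}(f)=\operatorname{inn}(f^{-1}w_i\alpha(f))\alpha$, and by (P4) this equals $\operatorname{inn}(w_j)\alpha$ iff $f^{-1}w_i\alpha(f)=w_j$.

## 5. Eigenvalues in the fraction field of $\mathbf F_p[[\mathbf Z_p^N]]$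

The purpose of this section is property (3). It does not hold for every $\beta$. For $p=2$, $L=\mathbf Z_2$ and $\beta=-1$, let $u$ be a generator of $L$ and $\delta=1+u^{-1}\ne0$. Then $\beta(\delta)=1+u=u\delta$, but $u\notin(\beta-1)L=2L$. A congruence modulo $p^2$ excludes this.

**Lemma 7.** Let $Y$ be an endomorphism of a f.g. free $\mathbf Z_p$-module with $Y\equiv1\bmod p^2$. Then $\sum_{i<p^j}Y^i=p^j\mu_j$ with $\mu_j$ invertible and commuting with $Y$. Hence $Y^{p^j}-1=p^j\mu_j(Y-1)\equiv0\bmod p^{j+2}$.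

*Proof.* $\sum_{i<p}Y^i=p+\sum_{i<p}(Y^i-1)$ is $p$ plus a multiple of $p^2$, so it is $p$ times an invertible endomorphism. The same holds for $Y^p,Y^{p^2},\dots$ in place of $Y$. Now $\sum_{i<p^j}Y^i=\prod_{h<j}\sum_{i<p}Y^{ip^h}$. All factors are polynomials in $Y$, so everything commutes. $\square$

**Lemma 8.** Let $L\cong\mathbf Z_p^N$ ($N\ge1$), $\beta\in\operatorname{Aut}(L)$, $\beta\equiv1\bmod p^2$, $A=\mathbf F_p[[L]]$, $E=\operatorname{Frac}A$. If $\delta\in E^\times$, $u\in L$ and $\beta(\delta)=u\delta$, then $u\in(\beta-1)L$.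

*Proof.* The idea is to iterate: $\beta^{p^r}$ is very close to the identity, and this forces $(u^{p^r}-1)$ times a power series of *bounded* order into an ideal generated by very high powers of variables.

**Step 1 (iterate and reduce).** The aim is relation (5) below. Write $\delta=a/b$ with $a,b\in A\setminus0$. Put $\beta_r=\beta^{p^r}$, $N_r=\sum_{i<p^r}\beta^i$, $u_r=N_ru$ (additive notation). Iterating $\beta(\delta)=u\delta$ gives $\beta_r(\delta)=u_r\delta$, i.e.
$$\beta_r(a)\,b=u_r\,a\,\beta_r(b).$$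
Let $K_r=(\beta_r-1)L$ and $I_r=\ker(A\to\mathbf F_p[[L/K_r]])$. As $\beta_r$ acts trivially on $L/K_r$, hence on $A/I_r$, we get $(u_r-1)\omega\in I_r$ with $\omega=ab\ne0$. By Lemma 7, $N_r=p^r\nu_r$ with $\nu_r\in GL(L)$ commuting with $\beta$. So $u_r=p^r\nu_ru$, and $K_r=N_rK_0=p^r\nu_rK_0$ with $K_0=(\beta-1)L$. Apply the automorphism of $A$ induced by $\nu_r^{-1}$:
$$(u^{p^r}-1)\,\omega_r\in J_r,\qquad\omega_r=\nu_r^{-1}(\omega),\tag{5}$$
where $J_r$ is the ideal generated by all $x-1$, $x\in p^rK_0$. Automorphisms preserve powers of the maximal ideal of $A$, so the order $\sigma$ of $\omega_r$ (its lowest degree) does not depend on $r$.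

**Step 2 (coordinates).** The aim is to make $J_r$ explicit. Choose a basis $e_1,\dots,e_N$ of $L$ with $K_0=\bigoplus_{i\le\rho}p^{\varepsilon_i}\mathbf Z_pe_i$, and let $t_i=e_i-1$, so $A=\mathbf F_p[[t_1,\dots,t_N]]$. For $c\in\mathbf Z_p$ the element $e_i^{p^{r+\varepsilon_i}c}-1=(1+t_i^{p^{r+\varepsilon_i}})^c-1$ is divisible by $t_i^{p^{r+\varepsilon_i}}$, so
$$J_r=(t_i^{p^{r+\varepsilon_i}}:i\le\rho).$$
This is a monomial ideal: a power series lies in $J_r$ iff all its monomials do.

**Step 3 (leading forms).** Let $u=\sum a_ie_i$ and suppose, for a contradiction, that $u\notin K_0$. Call $i$ *bad* if $i>\rho$ and $a_i\ne0$, or $i\le\rho$ and $v_p(a_i)<\varepsilon_i$. Bad indices exist, and $a_i\ne0$ for them. For $i$ not bad, $e_i^{p^ra_i}\equiv1\bmod J_r$. So (5) gives $\big(\prod_{i\text{ bad}}e_i^{p^ra_i}-1\big)\omega_r\in J_r$. For $i$ bad write $a_i=p^{v_i}b_i$ with $b_i$ a unit; then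
$$e_i^{p^ra_i}=(1+t_i^{p^{r+v_i}})^{b_i}=1+\bar b_it_i^{p^{r+v_i}}+\cdots.$$
Let $v$ be the minimum of the $v_i$ over bad $i$. Cross terms in the product have degree at least $2p^{r+v}$, so the leading form of $\prod_{\rm bad}e_i^{p^ra_i}-1$ is
$$G=\sum_{i\text{ bad},\,v_i=v}\bar b_i\,t_i^{p^{r+v}}\ne0.$$
Let $W$ be the leading form of $\omega_r$, of degree $\sigma$. Then $GW\ne0$ is the leading form of an element of $J_r$, so $GW\in J_r$ because $J_r$ is monomial.

**Step 4 (contradiction).** Take $r$ with $p^r>\sigma$. A monomial of $GW$ has the form $t^\theta t_i^{p^{r+v}}$ with $|\theta|=\sigma$, $i$ bad and $v_i=v$. If $i\le\rho$, its exponent at $t_i$ is at most $\sigma+p^{r+v}<2p^{r+v}\le p^{r+v+1}\le p^{r+\varepsilon_i}$, because $v=v_i<\varepsilon_i$. For $j\le\rho$, $j\ne i$, its exponent at $t_j$ is at most $\sigma<p^r\le p^{r+\varepsilon_j}$. So no monomial of $GW$ lies in $J_r$, contradicting $0\ne GW\in J_r$. $\square$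

## 6. A normal subgroup that is deep, but not too deep

For $w\in F$ and $q\ge1$ put $w^{(q)}=w\,\alpha(w)\cdots\alpha^{q-1}(w)$, so that $(\operatorname{inn}(w)\alpha)^q=\operatorname{inn}(w^{(q)})\alpha^q$.

**Lemma 9.** In the situation of Proposition 6, let $V$ be an open subgroup of $F$. There are an open normal subgroup $T$ of $F$ with $\alpha(T)=T$ and a power $q$ of $p$ such that, with $\beta=\alpha^q$:

* (T1) $T\subseteq V\cap\bigcap_iU_i$;
* (T2) $\beta(f)f^{-1}\in T$ for all $f\in F$, and $w_i^{(q)}\in T$ for all $i$;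
* (T3) $\beta\equiv1\bmod p^2$ on $L=T^{ab}$;
* (T4) if $f\in F$ and $w_i^{(q)}\beta(f)\in f\,w_j^{(q)}T'$, then $i=j$ and $f\in U_i$.

*The plan.* We choose constants in the order $d,a,c$ and then let $s\to\infty$. The subgroup is $T=T_s$, "congruent to $1$ modulo $p^s$" in a fixed nilpotent truncation of degree $d$. Elements of $T'$ are then congruent to $1$ modulo $p^{2s}$. For (T3) we need $q$ at least about the nilpotency index $\nu$ of the augmentation ideal of $\mathbf F_p[F/T]$. Applying $\alpha^q-1$ instead of $\alpha-1$ costs about $\log_pq$ $p$-adic digits. So (T4) survives if $\log_pq\le s+\text{const}$, since then $2s-\log_pq\to\infty$. Everything depends on $\nu\le p^{s+\text{const}}$.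

For $d=1$ this is visible: $T_s$ is then the preimage of $p^sF^{ab}$, $F/T_s\cong(\mathbf Z/p^s)^n$, and $\mathbf F_p[F/T_s]=\mathbf F_p[t_1,\dots,t_n]/(t_i^{p^s})$ has $\nu=n(p^s-1)+1$.

*Proof.*

**Step 1 (a linear model).** The purpose is to turn the twisted equation $w_i\alpha(f)=fw_j$ into linear algebra. Let $x_1,\dots,x_n$ be a basis of $F$, and let $\Lambda=\mathbf Z_p[[F]]$ be the ring of noncommutative power series in $X_i=x_i-1$, with augmentation ideal $\mathfrak X$. Let $\Lambda_d=\Lambda/\mathfrak X^{d+1}$, free over $\mathbf Z_p$ of rank $D=\sum_{i\le d}n^i$. Put $w_0=1$ and, for $0\le i,j\le k$,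
$$Z_{ij}(\xi)=w_i\,\alpha(\xi)\,w_j^{-1}\qquad(\xi\in\Lambda).$$
These maps are $\mathbf Z_p$-linear, preserve all $\mathfrak X^l$, and satisfy
$$Z_{ij}^q(\xi)=w_i^{(q)}\alpha^q(\xi)(w_j^{(q)})^{-1}.\tag{6}$$
For $f\in F$, $Z_{ij}(f)=f$ means $w_i\alpha(f)=fw_j$. Since $w_i\equiv1\bmod\mathfrak X$, $Z_{ij}$ acts on $\mathfrak X^l/\mathfrak X^{l+1}\cong(F^{ab})^{\otimes l}$ as $\alpha^{\otimes l}$, which is $\equiv1\bmod p^*$.

**Step 2 (powers of $Z_{ij}$ fix nothing new).** The purpose is to be able to return from $Z_{ij}^{p^a}$ to $Z_{ij}$. The characteristic polynomial of $Z_{ij}$ on $\Lambda_d$ is the product of those on the graded pieces, so every eigenvalue has the form $\lambda=1+p^*b$ with $b$ integral over $\mathbf Z_p$. Hence $|\lambda-1|\le|p^*|<p^{-1/(p-1)}$. For a root of unity $\zeta$ of order $p^m$, $m\ge1$, the conjugates of $1-\zeta$ have equal absolute value and product $p$, so $|\zeta-1|=p^{-1/((p-1)p^{m-1})}\ge p^{-1/(p-1)}$. So $\lambda$ is not a nontrivial $p$-power root of unity. Therefore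 $\sum_{l<p^a}\lambda^l\ne0$: it is $p^a$ if $\lambda=1$, and $(\lambda^{p^a}-1)/(\lambda-1)$ otherwise. So $\sum_{l<p^a}Z_{ij}^l$ is injective on $\Lambda_d$, and since $Z_{ij}^{p^a}-1=\big(\sum_{l<p^a}Z_{ij}^l\big)(Z_{ij}-1)$,
$$\ker(Z_{ij}^{p^a}-1)=\ker(Z_{ij}-1)\quad\text{on }\Lambda_d,\ \text{for all }a\ge0.\tag{7}$$
This is where $p^*$ is needed: for $p=2$, $\alpha(x_i)=x_i^{-1}$ is trivial modulo $2$, but $\alpha$ acts as $-1$ on $\mathfrak X/\mathfrak X^2$ while $\alpha^2=1$.

**Step 3 (choice of $d$).** The purpose is to replace exact equations by congruences modulo $\mathfrak X^{d+1}$. For $i,j\ge1$ the closed sets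
$$\Sigma_{ij,d}=\{f\in F:Z_{ij}(f)\equiv f\bmod\mathfrak X^{d+1}\}$$
decrease with $d$, and their intersection is $\{f:w_i\alpha(f)=fw_j\}$. This is empty for $i\ne j$ by hypothesis, and for $i=j$ it is $\operatorname{Fix}(\alpha_i)\subseteq U_i$. Similarly, the sets $\{f\in F:f\equiv1\bmod\mathfrak X^{d+1}\}$ decrease to $\{1\}$. By compactness we can fix $d\ge1$ with
$$\Sigma_{ij,d}=\varnothing\ (i\ne j),\qquad\Sigma_{ii,d}\subseteq U_i,\qquad\{f\equiv1\bmod\mathfrak X^{d+1}\}\subseteq V\cap\bigcap_iU_i.\tag{8}$$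

**Step 4 (choice of $a$).** The purpose is to make Lemma 7 applicable. On $\Lambda_d/p$ the map $Z_{ij}-1$ raises the $\mathfrak X$-filtration, so $(Z_{ij}-1)^{d+1}=0$ there. Hence a sufficiently large $p$-power of $Z_{ij}$ is $\equiv1\bmod p$ on $\Lambda_d$, and its $p$-th power is $\equiv1\bmod p^2$. So there is $a$ with $Z_{ij}^{p^a}\equiv1\bmod p^2$ on $\Lambda_d$ for all $i,j\ge0$.

**Step 5 (the subgroups $T_s$, and (T1)).** For $s\ge1$ let
$$T_s=\{f\in F:f\equiv1\bmod p^s\Lambda_d\},$$
the kernel of $F\to(\Lambda_d/p^s)^\times$. It is open, normal, and $\alpha(T_s)=T_s$. As $\bigcap_sT_s=\{f:f\equiv1\text{ in }\Lambda_d\}$, (8) and compactness give (T1) for all large $s$. If $g=1+p^sB$ and $h=1+p^sB'$ in $\Lambda_d$, then $g^{-1}h^{-1}gh=1+g^{-1}h^{-1}(gh-hg)\in1+p^{2s}\Lambda_d$. So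
$$\text{every }\tau\in T_s'\text{ satisfies }\tau\equiv1\bmod p^{2s}\Lambda_d.\tag{9}$$

**Step 6 (nilpotency index).** Let $Q=F/T_s$, a finite $p$-group, and let $\nu$ be least with $I_Q^\nu=0$ in $\mathbf F_p[Q]$. The purpose is to find $c\ge a$, independent of $s$, with
$$\nu\le p^{s+c}.\tag{10}$$
Let $D_i(Q)=Q\cap(1+I_Q^i)$. Two classical results for a finite $p$-group are used. Jennings' theorem (Trans. AMS 50 (1941), 175–185) gives
$$\nu=1+(p-1)\sum_{i\ge1}i\log_p|D_i(Q):D_{i+1}(Q)|=1+(p-1)\sum_{i\ge1}\log_p|D_i(Q)|;$$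
the second equality is summation by parts. The Jennings–Lazard formula (see Dixon–du Sautoy–Mann–Segal, *Analytic pro-$p$ groups*, Ch. 11–12) says
$$D_i(Q)=\prod_{jp^h\ge i}\gamma_j(Q)^{p^h},$$
where $\gamma_j(Q)^{p^h}$ is generated by the $p^h$-th powers of elements of $\gamma_j(Q)$.

Now $Q$ embeds in $R^\times$, $R=\Lambda_d/p^s$, with image in $1+\mathfrak XR$. So $\gamma_j(Q)\subseteq1+\mathfrak X^jR$ and $\gamma_{d+1}(Q)=1$; also $\log_p|Q|\le\log_p|R|=Ds$. Let $e=\lfloor\log_pd\rfloor$. For $B\in\mathfrak XR$ and $h\ge e$,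
$$(1+B)^{p^h}=1+\sum_{l=1}^d\binom{p^h}lB^l\in1+p^{h-e}R.\tag{11}$$
Indeed $B^{d+1}=0$. For $1\le l\le p^h$ we have $v_p\binom{p^h}l=h-v_p(l)$, because $\binom{p^h}l=\frac{p^h}l\binom{p^h-1}{l-1}$ and $\binom{p^h-1}{l-1}\equiv(-1)^{l-1}\bmod p$; and $v_p(l)\le e$ for $l\le d$. For $l>p^h$ the coefficient is $0$.

Let $h'\ge1$ and $dp^{h'-1}<i\le dp^{h'}$. Only pairs $(j,h)$ with $j\le d$ contribute to $D_i(Q)$, and for these $p^h\ge i/d>p^{h'-1}$, so $h\ge h'$. Hence $D_i(Q)$ lies in the subgroup generated by the $p^{h'}$-th powers in $Q$. I claim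
$$\log_p|D_i(Q)|\le D\max(0,s+e-h').$$
If $h'>e$, then by (11) $D_i(Q)$ lies in the group $1+p^{h'-e}R$, whose order is $p^{D\max(0,s+e-h')}$. If $h'\le e$, the bound follows from $\log_p|Q|\le Ds$. Finally, for $i\le d$ we have $\log_p|D_i(Q)|\le Ds\le D(s+e)$, which is the same bound with $h'=0$. At most $dp^{h'}$ indices $i$ belong to each $h'\ge0$, so, putting $j=s+e-h'$,
$$\sum_i\log_p|D_i(Q)|\le\sum_{h'\ge0}dp^{h'}D\max(0,s+e-h')\le dD\,p^{s+e}\sum_{j\ge1}jp^{-j}\le2dD\,p^{s+e},$$
because $\sum_{j\ge1}jp^{-j}=p/(p-1)^2\le2$. Hence $\nu\le1+2(p-1)dDp^{s+e}$, and any $c\ge a$ with $p^c\ge1+2(p-1)dDp^e$ satisfies (10). Fix such a $c$.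

**Step 7 (choice of $q$, and (T3)).** Put $T=T_s$ and $q=p^{s+c+1}$. The purpose is to show that already $\alpha^{p^{s+c}}$ is trivial on $F/\Phi(T)$. Let $\bar{\mathfrak X}$ be the augmentation ideal of $\mathbf F_p[[F]]$. Since $\alpha$ is trivial on $F/\Phi(F)\cong\bar{\mathfrak X}/\bar{\mathfrak X}^2$, it is trivial on all $\bar{\mathfrak X}^i/\bar{\mathfrak X}^{i+1}$, i.e. $(\alpha-1)\bar{\mathfrak X}^i\subseteq\bar{\mathfrak X}^{i+1}$. In characteristic $p$ we have $\alpha^{p^{s+c}}-1=(\alpha-1)^{p^{s+c}}$, and by (10) this maps $\bar{\mathfrak X}$ into $\bar{\mathfrak X}^{1+p^{s+c}}\subseteq\bar{\mathfrak X}^{\nu+1}$. So for $f\in F$ the element $w=f^{-1}\alpha^{p^{s+c}}(f)$ satisfies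
$$w-1=f^{-1}(\alpha^{p^{s+c}}-1)(f-1)\in\bar{\mathfrak X}^{\nu+1}.$$
Its image in $\mathbf F_p[Q]$ lies in $I_Q^{\nu+1}=0$, so $w\in T$. Writing $w-1=\sum_jb_j(x_j-1)$ we have $b_j\in\bar{\mathfrak X}^\nu$, so $b_j$ vanishes in $\mathbf F_p[Q]=\mathbf F_p[F/T]$. Thus the class of $w-1$ in $I_F/I_TI_F$ is $0$, and Lemma 3 for $T\lhd F$ gives $w\in\Phi(T)$. So $\alpha^{p^{s+c}}$ is trivial on $F/\Phi(T)$; in particular it is $\equiv1\bmod p$ on $L$. Its $p$-th power $\beta=\alpha^q$ is $\equiv1\bmod p^2$ on $L$. This is (T3).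

**Step 8 ((T2)).** Let $Y=Z_{ij}^{p^a}$. By Lemma 7, with exponent $s+c+1-a\ge s+1$,
$$Z_{ij}^q-1=p^{s+c+1-a}\mu(Y-1)\quad\text{on }\Lambda_d,\qquad\mu\text{ invertible},\tag{12}$$
so $Z_{ij}^q\equiv1\bmod p^s$. For $i=j=0$ this says $\beta(f)\equiv f\bmod p^s\Lambda_d$, i.e. $\beta(f)f^{-1}\in T$. For $j=0$, evaluating at $1$ and using (6), $w_i^{(q)}=Z_{i0}^q(1)\equiv1\bmod p^s\Lambda_d$, i.e. $w_i^{(q)}\in T$.

**Step 9 ((T4) for large $s$).** Suppose that (T4) fails for infinitely many $s$. By the pigeonhole principle there are fixed $i,j\ge1$ and, for infinitely many $s$, elements $f_s\in F$ and $\tau_s\in T_s'$ with $w_i^{(q)}\beta(f_s)=f_sw_j^{(q)}\tau_s$, and with $f_s\notin U_i$ if $i=j$. By (6) and (9),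
$$Z_{ij}^q(f_s)=f_s\,w_j^{(q)}\tau_s(w_j^{(q)})^{-1}\equiv f_s\bmod p^{2s}\Lambda_d.$$
By (12), $p^{s+c+1-a}\mu(Y-1)f_s\in p^{2s}\Lambda_d$. Since $\mu$ is invertible and $\Lambda_d$ is torsion-free, for large $s$
$$(Y-1)f_s\in p^{s-c-1+a}\Lambda_d.$$
The exponent tends to infinity. So a limit point $f\in F$ of the $f_s$ satisfies $(Y-1)f=0$ in $\Lambda_d$, and by (7) $Z_{ij}(f)=f$ in $\Lambda_d$, i.e. $f\in\Sigma_{ij,d}$. If $i\ne j$ this contradicts $\Sigma_{ij,d}=\varnothing$. If $i=j$, then $f\in U_i$ by (8), while $f\notin U_i$ because the complement of $U_i$ is closed. So (T4) holds for all large $s$. Taking $s$ large, all of (T1)–(T4) hold. $\square$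

## 7. The dimension count

*Proof of Proposition 6.* In (b), use Lemma 4 to choose an open $V\supseteq H$ having $H$ as a free factor; in (a) let $V=F$. Take $T$, $q$, $\beta$ from Lemma 9 and write $\hat w_i=w_i^{(q)}\in T$. Apply the construction of Section 1 to $T$ and $\beta|_T$. Here $N=\operatorname{rk}T=1+[F:T](n-1)$, so
$$\dim_EM=[F:T](n-1),$$
and property (3) holds by (T3) and Lemma 8.

**Step 1 (eigenvectors from conjugates).** For $g\in F$ put
$$C_{i,g}=gC_ig^{-1}\cap T,\qquad v_{i,g}=g\,\hat w_i\,\beta(g)^{-1}=g\hat w_ig^{-1}\cdot g\beta(g)^{-1}.$$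
By (T2), $v_{i,g}\in T$. Let $c=gc_0g^{-1}\in C_{i,g}$ with $c_0\in C_i\le\operatorname{Fix}(\alpha_i)$. Since $\alpha_i^q=\operatorname{inn}(\hat w_i)\beta$ fixes $c_0$, we have $\beta(c_0)=\hat w_i^{-1}c_0\hat w_i$, hence
$$\beta(c)=\beta(g)\hat w_i^{-1}g^{-1}\cdot c\cdot g\hat w_i\beta(g)^{-1}=v_{i,g}^{-1}\,c\,v_{i,g}.$$
Choose a basis $(c_l)$ of $C_{i,g}$. By Lemma 5 it is part of a basis of $T$, so the $\mathcal D(c_l)$ are $E$-independent. Lemma 1 gives an $E_0$-space $M^0_{i,g}\subseteq M$ with
$$\varphi(h)=\bar v_{i,g}^{-1}h\quad(h\in M^0_{i,g}),\qquad\dim_{E_0}M^0_{i,g}\ge\operatorname{rk}C_{i,g}-1=[TC_i:T](m_i-1).$$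

**Step 2 (blocks).** Here we count what one coset of $U_i$ contributes. A *block* is a pair $\mathfrak b=(i,gU_i)$. For each block fix $g$ and representatives $u$ of the cosets $u\,TC_i$ in $U_i$, and put $M_{\mathfrak b}=\sum_uE\,M^0_{i,gu}\subseteq M$. By Lemma 5, the vectors $\mathcal D(c)$, with $c$ in the chosen bases of all $C_{i,gu}$ ($\mathfrak b$ fixed), are $E$-independent. With respect to these vectors, elements of $M^0_{i,gu}$ have coordinates in $E_0$ and different $u$ use different coordinates. Vectors with coordinates in $E_0$ that are independent over $E_0$ are independent over $E$. So $E_0$-bases of the $M^0_{i,gu}$ together form an $E$-basis of $M_{\mathfrak b}$, and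
$$\dim_EM_{\mathfrak b}\ge[U_i:TC_i][TC_i:T](m_i-1)=[U_i:T](m_i-1).\tag{13}$$

**Step 3 (separation).** We show that eigenvalue classes tell blocks apart:
$$\text{if }\bar v_{i,g}\bar v_{j,h}^{-1}\in(\beta-1)L,\text{ then }(i,gU_i)=(j,hU_j).\tag{14}$$
Let $\bar v_{i,g}\bar v_{j,h}^{-1}=\beta(\bar z)\bar z^{-1}$ with $z\in T$. Modulo $T'$, $v_{j,z^{-1}h}=z^{-1}v_{j,h}\beta(z)\equiv v_{i,g}$, that is,
$$g\,\hat w_i\,\beta(g)^{-1}\equiv z^{-1}h\,\hat w_j\,\beta(z^{-1}h)^{-1}\bmod T'.$$
Multiply by $g^{-1}$ on the left and by $\beta(z^{-1}h)$ on the right. As $T'$ is normal in $F$, with $f=g^{-1}z^{-1}h$ we get $\hat w_i\beta(f)\in f\hat w_jT'$. By (T4), $i=j$ and $f\in U_i$. Since $f=(g^{-1}z^{-1}g)\,g^{-1}h\in T\,g^{-1}h$ and $T\subseteq U_i$, we get $g^{-1}h\in U_i$.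

**Step 4 (independence).** *The sum of the $M_{\mathfrak b}$ over all blocks is direct.* For $\mathfrak b=(i,gU_i)$, the space $M_{\mathfrak b}$ is spanned by eigenvectors with eigenvalues $\bar v_{i,gu}^{-1}$, $u\in U_i$. So it lies in the sum of the $P_\kappa$ of Lemma 2 over the cosets $\kappa$ containing these eigenvalues. By (14), and since $guU_i=gU_i$, different blocks have disjoint sets of cosets. Now Lemma 2 gives the claim.

**Proof of (a).** For each $i$ there are $[F:U_i]$ blocks. By Step 4 and (13),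
$$[F:T]\sum_i(m_i-1)=\sum_i[F:U_i][U_i:T](m_i-1)\le\dim_EM=[F:T](n-1).$$

**Proof of (b).** The idea is to put the same eigenvectors into a smaller container, built from $H$. Let $C=C_1$, $m=m_1$, and $r=\operatorname{rk}H\ge1$. As in (a),
$$\dim_E\sum_{\mathfrak b}M_{\mathfrak b}\ge[F:T](m-1).$$

*The container.* For $g\in F$ let $H_g=gHg^{-1}\cap T=g(H\cap T)g^{-1}$, and let $S_g$ be the $E$-span of $\mathcal D(H_g)$. By Lemma 5 for $H\le V$ (note $T\subseteq V$), $H\cap T$ is a free factor of $T$ of rank $1+[TH:T](r-1)\ge1$; hence so is its conjugate $H_g$. Let $(y_l)$ be a basis of $H_g$. For $y\in H_g$ we have $y-1\in I_{H_g}=\sum_l\mathbf F_p[[H_g]](y_l-1)$, so $S_g$ is spanned by the $\mathcal D(y_l)$ and $\dim S_g\le1+[TH:T](r-1)$. The $y_l$ are part of a basis of $T$, so $\partial\mathcal D(y_l)=\bar y_l-1\ne0$ and $\partial|_{S_g}\ne0$. Hence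
$$\dim_E(S_g\cap M)\le[TH:T](r-1).$$

*It contains the eigenvectors.* Let $g'=g\tau\eta$ with $\tau\in T$, $\eta\in H$, and let $x=g\tau g^{-1}\in T$. As $C\subseteq H$,
$$C_{1,g'}=g\tau\eta C\eta^{-1}\tau^{-1}g^{-1}\cap T\subseteq x\,gHg^{-1}x^{-1}\cap T=xH_gx^{-1}.$$
By (1), $\mathcal D(xyx^{-1})=\bar x\mathcal D(y)-(\bar y-1)\mathcal D(x)$ for $y\in T$. An element of $M^0_{1,g'}$ has the form $\sum_le_l\mathcal D(xz_lx^{-1})$ with $z_l\in H_g$ and $\sum_le_l(\bar z_l-1)=0$. It equals $\bar x\sum_le_l\mathcal D(z_l)\in S_g$. So $M^0_{1,g'}\subseteq S_g\cap M$ for all $g'\in gTH$.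

*The count.* Let $g$ run over representatives of $F/TH$. Then $\sum_{\mathfrak b}M_{\mathfrak b}\subseteq\sum_g(S_g\cap M)$, and
$$[F:T](m-1)\le[F:TH]\,[TH:T](r-1)=[F:T](r-1).$$
So $m\le r$. $\square$

## 8. Proof of Theorem A

Proposition 6 speaks about free factors inside $\operatorname{Fix}$. Choosing them well shows that $\operatorname{Fix}$ cannot be too large, or even infinitely generated.

**Lemma 10.** If $\alpha_1\in\operatorname{Aut}(F)$ acts trivially on $F^{ab}/p^*F^{ab}$, then $\operatorname{rk}\operatorname{Fix}(\alpha_1)\le n$.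

*Proof.* Let $C=\operatorname{Fix}(\alpha_1)$ and suppose $\operatorname{rk}C\ge n+1$, possibly infinite. Then $C$ has an open normal subgroup $C_0$ with $C/C_0$ elementary abelian of rank $n+1$. By Lemma 4 there are an open $U\supseteq C$ and $c_1,\dots,c_{n+1}\in C$ that are independent in $U/\Phi(U)$. By (P2) they generate a free factor $C'\le C$ of $U$, of rank $n+1$. Proposition 6(a) for $\alpha=\alpha_1$, $k=1$, $w_1=1$, $U_1=U$, $C_1=C'$ gives $n\le n-1$, a contradiction. $\square$

*Proof of Theorem A.* For $t<\infty$ this is (ii). Let $t=\infty$. The purpose of the next lines is to pass to a power of $\alpha$ to which Lemma 10 applies, and to come back with (ii). The image of $\alpha$ in the finite group $\operatorname{Aut}(F^{ab}/p^*F^{ab})$ has $p$-power order, so $\alpha_1:=\alpha^{p^b}$ acts trivially on $F^{ab}/p^*F^{ab}$ for some $b$. Let $C=\operatorname{Fix}(\alpha_1)$; by Lemma 10, $\operatorname{rk}C\le n$. Since $\alpha$ commutes with $\alpha_1$, $\alpha(C)=C$. The group $C$ is free pro-$p$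 of finite rank, $\alpha|_C$ has order dividing $p^b$, and $\operatorname{Fix}_F(\alpha)\subseteq C$. By (ii) applied to $\alpha|_C$, $\operatorname{Fix}_F(\alpha)=\operatorname{Fix}_C(\alpha|_C)$ is a free factor of $C$. So its rank is at most $\operatorname{rk}C\le n$. $\blacksquare$

Thus the conjecture of Herfort, Ribes and Zalesskii is true.

## 9. Compression, the index inequality, and sharpness

*Proof of Theorem B.1.* We may assume that $\operatorname{Fix}(\alpha)\ne1$ and that $H$ is f.g.

If $t<\infty$, then $\operatorname{Fix}(\alpha)$ is a free factor of $F$ by (ii). So there is a retraction $F\to\operatorname{Fix}(\alpha)$, sending the remaining basis elements to $1$. It maps $H\supseteq\operatorname{Fix}(\alpha)$ onto $\operatorname{Fix}(\alpha)$, so $\operatorname{rk}\operatorname{Fix}(\alpha)\le\operatorname{rk}H$.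

If $t=\infty$, let $\alpha_1$ and $C=\operatorname{Fix}(\alpha_1)$ be as in the proof of Theorem A. Since $C$ is f.g., Lemma 4 gives an open $U\supseteq C$ having $C$ as a free factor. We saw that $\operatorname{Fix}(\alpha)$ is a free factor of $C$, so it is a free factor of $U$, and $U\supseteq\operatorname{Fix}(\alpha_1)$. Its rank is at least $1$. Apply Proposition 6(b) to $\alpha_1$ with $U_1=U$ and $C_1=\operatorname{Fix}(\alpha)$. $\square$

*Proof of Theorem B.2.* Write $\alpha_i=\operatorname{inn}(w_i)\alpha$. Those with $\operatorname{Fix}(\alpha_i)=1$ contribute $0$; discard them. Every $\alpha_i$ acts on $F^{ab}$ as $\alpha$ does, so $\operatorname{rk}\operatorname{Fix}(\alpha_i)\le n$ by Lemma 10. In particular $\operatorname{Fix}(\alpha_i)$ is f.g., and by Lemma 4 it is a free factor of some open $U_i\supseteq\operatorname{Fix}(\alpha_i)$. As noted after Proposition 6, non-conjugacy of the $\alpha_i$ under $\operatorname{Inn}(F)$ is the hypothesis on the $w_i$. Proposition 6(a) with $C_i=\operatorname{Fix}(\alpha_i)$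 gives $\sum_i(\operatorname{rk}\operatorname{Fix}(\alpha_i)-1)\le n-1$ over the remaining $i$. $\square$

*Proof of Theorem B.3.* Take the transvection of Section 2: $\alpha(x_i)=x_i$ for $i<n$ and $\alpha(x_n)=x_nx_1$. It has order $p^\infty$, and $\operatorname{rk}\operatorname{Fix}(\alpha)\ge n$ by (4). Theorem A gives $\operatorname{rk}\operatorname{Fix}(\alpha)\le n$. $\blacksquare$
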